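# Filling loops in $\mathrm{SL}_3(\mathbb Z)$ within linear diameter

## 1. Null words in two commuting elementary matrices

Let $G=F/N$ be given by a finite presentation, with $F$ free on the generators and $N$ the normal closure of the relators $R_1,\dots,R_q$. For $w\in F$ let $|w|$ be the length of its freely reduced form. An element of $F$ is called **null** if it represents $1\in G$, that is, if it lies in $N$. A null word is freely equal to a product $\prod_j u_jR_{i_j}^{\pm1}u_j^{-1}$. We may count the factors, or we may ask how long the conjugators $u_j$ have to be. The second question is the subject of this lecture.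

**Definition.** For null $w\ne1$ let $d(w)=\min\max_j|u_j|$, the minimum over all such expressions of $w$, and $d(1)=0$. A function $f:\mathbb N\to\mathbb N$ is an *isodiametric function* of the presentation if $d(w)\le f(n)$ whenever $w$ is null and $|w|\le n$. A group has a *linear isodiametric function* if some (equivalently, every) finite presentation of it admits $f(n)=Cn$.

*Example.* Write $[a,b]=aba^{-1}b^{-1}$. In $\langle x,y\mid R\rangle$ with $R=[x,y]$ we have the free equality $[x,y^2]=R\cdot yRy^{-1}$, so $d([x,y^2])\le1$. It is not $0$: a product of factors $R^{\pm1}$ without conjugators is a power $R^k$, of reduced length $4|k|$, while $[x,y^2]$ has length $6$. So $d([x,y^2])=1$.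

Our group is $G=\mathrm{SL}_3(\mathbb Z)$. Write $e_{ij}=I+E_{ij}$ for $i\ne j$, and let $M$ be the finite group of signed permutation matrices of determinant $1$. The generating set $S$ consists of letters $x_{ij}$ representing $e_{ij}$ and one letter for each $m\in M$. Fix a finite presentation of $G$ on $S$ with relators $R_i$. The letters $C,C_1,C_2,\dots$ denote constants $\ge1$ depending only on this presentation; an unnumbered $C$ may change from line to line.

It helps to record the conjugator length and the number of factors together.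

**Definition.** $N(D,A)\subset F$ is the set of products of at most $A$ elements $uR_i^{\pm1}u^{-1}$ with $|u|\le D$. Write $u\sim_{D,A}u'$ if $uu'^{-1}\in N(D,A)$. We call $D$ the diameter and $A$ the area.

Three rules follow at once.

* **(E1)** $\sim_{D,A}$ is symmetric, and $u\sim_{D,A}u'\sim_{D,A'}u''$ implies $u\sim_{D,A+A'}u''$, because $uu''^{-1}=(uu'^{-1})(u'u''^{-1})$.
* **(E2)** $u\sim_{D,A}u'$ implies $uv\sim_{D,A}u'v$ for every word $v$, however long, because $uv(u'v)^{-1}=uu'^{-1}$.
* **(E3)** $u\sim_{D,A}u'$ implies $vu\sim_{D+|v|,A}vu'$, because $vu(vu')^{-1}=v(uu'^{-1})v^{-1}$.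

In (E1) the diameter does *not* add up, only the area does. So arbitrarily long chains of equivalences are free of charge as far as $d$ is concerned. Suffixes are free too; only prefixes cost.

Here is the easy special case.

**Proposition 1.** Let $x=x_{12}$, $y=x_{13}$. There is $K$ such that every null word $w$ of length $n\ge1$ in $x^{\pm1},y^{\pm1}$ lies in $N(n+K,Kn^2)$. In particular $d(w)\le n+K$.

*Proof.* The four words $[y^{\pm1},x^{\pm1}]$ are null; let $K$ be such that all of them lie in $N(K,K)$. Let $w=s_1\cdots s_n$. The prefix $s_1\cdots s_k$ represents $e_{12}^{p_k}e_{13}^{q_k}$ with $|p_k|+|q_k|\le k$. Put $W_k=x^{p_k}y^{q_k}$. Then $W_0=W_n=\emptyset$, since $e_{12}^pe_{13}^q=1$ only for $p=q=0$.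

We claim $W_ks_{k+1}\sim_{n+K,Kn}W_{k+1}$. If $s_{k+1}=y^{\pm1}$, the two sides are freely equal. Let $s_{k+1}=x^{\epsilon}$, $p=p_k$, $q=q_k$, and let $\tau$ be the sign of $q$. For $0\le q'<|q|$ and any $v$,
$$x^py^{\tau q'}\,y^\tau x^\epsilon\,v\ \sim\ x^py^{\tau q'}\,x^\epsilon y^\tau\,v$$
with diameter $n+K$ and area $K$, because the quotient of the two sides is the conjugate of $[y^\tau,x^\epsilon]$ by $x^py^{\tau q'}$, a word of length $\le k\le n$. Use this for $q'=|q|-1,\dots,0$ to carry $x^\epsilon$ to the left of $y^q$. There are at most $n$ moves.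

By (E2) and induction on $k$, $s_1\cdots s_k\sim W_k$ with diameter $n+K$ and area $Kn\cdot k$. For $k=n$ this says $w\sim\emptyset$. $\square$

The proof has three ingredients: words $W_k$ representing the prefixes of $w$, with $W_0=W_n=\emptyset$; the bound $O(n)$ on the lengths of the $W_k$; and the comparison $W_ks_{k+1}\sim W_{k+1}$ with diameter $O(n)$. What changes if $w$ is a null word in all the letters of $S$? The prefixes now run through all of $\mathrm{SL}_3(\mathbb Z)$, and there is no evident short normal form that changes in a controlled way when one letter is appended. It is known that $\mathrm{SL}_3(\mathbb Z)$ has an exponential isodiametric function. We ask whether it has a linear one. The answer is yes.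

**Theorem A.** For every finite presentation of $G=\mathrm{SL}_3(\mathbb Z)$ there is a constant $C$ such that every null $w$ with $|w|\le n$ ($n\ge1$) is freely equal to a product of at most $2^{Cn}$ factors $uR_i^{\pm1}u^{-1}$, all with $|u|\le Cn$. In particular $d(w)\le Cn$, so $\mathrm{SL}_3(\mathbb Z)$ has a linear isodiametric function.

**Corollary B.** For the generating set $S$ there is $C$ such that if $W=\prod_kx_{i_kj_k}^{a_k}$ represents $1$ and $L=\sum_k\log_2(2+|a_k|)\ge1$, then $d(W)\le CL$ (although $|W|$ may be exponential in $L$).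

## 2. Short conjugators at the end of long prefixes

In Proposition 1 the prefixes in front of the relators were short words. The rule that makes larger groups accessible is that a prefix need not be short: it suffices that it is *equivalent* to a short word.

* **(E4)** If $u\sim_{D,A}s$ and $r\in N(D',A')$, then $urv\sim uv$ with parameters $\big(\max(D,|s|+D'),\,2A+A'\big)$. Indeed, put $\omega=us^{-1}\in N(D,A)$. Then $(urv)(uv)^{-1}=uru^{-1}=\omega\,(srs^{-1})\,\omega^{-1}$.
* **(E5)** For each $c$ there is $K(c)$ such that every null word of length $\le c$ lies in $N(K(c),K(c))$, because there are finitely many of them. When $c$ is an absolute constant we call such words *bounded null words*.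

Because of (E4), if $r=ab^{-1}$ is null then $uav\sim ubv$ with the parameters of (E4): replace $v$ by $bv$.

**Definition.** For $L\ge1$, an equivalence is *at scale $L$* if $D\le CL$ and $A\le2^{CL}$. A chain of at most $2^{CL}$ equivalences, all at scale $L$ with one uniform constant, is again an equivalence at scale $L$: diameters do not add, and $2^{CL}\cdot2^{CL}$ is again of the form $2^{C'L}$.

**A test word.** Let $x=x_{12}$, $y=x_{13}$, and let $t$ be a word for the matrix with $1$ on index $1$ and $\mathcal A^{-1}$ on indices $2,3$, where $\mathcal A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. The element $I+e_1\otimes(p,q)$, with the row $(p,q)$ in columns $2,3$, equals $e_{12}^pe_{13}^q$, and conjugation by $t$ sends $(p,q)$ to $(p,q)\mathcal A$. Thus $txt^{-1}=xxy$ and $tyt^{-1}=xy$ in $G$. So $t^mxt^{-m}$ is a product of $x$'s and $y$'s, it commutes with $x$, and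
$$w_m=[t^mxt^{-m},x]$$
is a null word of length at most $4m|t|+4$. To fill it by hand, substitute $x\mapsto xxy$, $y\mapsto xy$ until all $t$'s are gone, and then commute $x$ past the resulting positive word. That word has length at least $2^m$, so the conjugators in the last stage are exponentially long in $m$. The way out is (E4), as soon as we know that every *prefix* of that exponentially long positive word is equivalent, at scale $m$, to a word of length $O(m)$. Section 5 proves this. Section 4 uses the same word to show how far a general loop can wander.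

**Lemma 2.** It suffices to prove Theorem A for the presentation on $S$.

*Proof.* Let $\mathcal P'$ be a finite presentation of $G$ on a set $\Sigma$. Choose homomorphisms $\sigma:F(\Sigma)\to F(S)$ and $\pi:F(S)\to F(\Sigma)$ compatible with the projections to $G$, stretching lengths by at most a factor $c$. Let $w'=y_1\cdots y_n$ with $y_k\in\Sigma^{\pm1}$ be null, $n\ge1$. Each $y_k\,\pi\sigma(y_k)^{-1}$ is a bounded null word for $\mathcal P'$, so by (E2), (E3) for $\mathcal P'$,
$$\pi\sigma(y_1\cdots y_{k-1})\,y_k\,y_{k+1}\cdots y_n\ \sim\ \pi\sigma(y_1\cdots y_k)\,y_{k+1}\cdots y_n$$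
with $D\le c^2n+K$ and $A\le K$. Hence $w'\sim\pi(\sigma(w'))$ with $D\le c^2n+K$, $A\le Kn$. The word $\sigma(w')$ is null of length $\le cn$, so by Theorem A for $S$ it is a product of at most $2^{Ccn}$ elements $uR_i^{\pm1}u^{-1}$ with $|u|\le Ccn$ (if $\sigma(w')=1$ there is nothing to do). Applying $\pi$ gives conjugates of $\pi(R_i)^{\pm1}$ by words of length $\le Cc^2n$. The $\pi(R_i)$ are bounded null words for $\mathcal P'$, so each such conjugate is a product of at most $K$ conjugates of relators of $\mathcal P'$ by words of length $\le Cc^2n+K$. Together this is the claim for $\mathcal P'$. $\square$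

## 3. Coning a loop off in the space of quadratic forms

We need words $W_k$ for the prefixes of $w$. The plan is to draw the loop in the space of positive definite forms, to shrink it there to a point by a cone, and to read the words off the cone.

**Forms.** For a positive definite symmetric real $3\times3$ matrix $Q$ with $\det Q=1$ let $\|v\|_Q=(v^TQv)^{1/2}$ and
$$\operatorname{dist}(Q,Q')=\sup_{v\ne0}\big|\log(\|v\|_Q/\|v\|_{Q'})\big|.$$
This is a metric, and $\operatorname{dist}(Q,Q')\le c$ iff $e^{-2c}Q\le Q'\le e^{2c}Q$. Let $\lambda_1(Q)\le\lambda_2(Q)\le\lambda_3(Q)$ be the successive minima of $\mathbb Z^3$: $\lambda_i(Q)$ is the least $\rho$ such that there are $i$ linearly independent vectors $v\in\mathbb Z^3$ with $\|v\|_Q\le\rho$. Put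
$$\gamma_i(Q)=\log\frac{\lambda_{i+1}(Q)}{\lambda_i(Q)}\ge0\quad(i=1,2),\qquad r(Q)=\max(\gamma_1(Q),\gamma_2(Q)).$$
We call $r(Q)$ the *depth* of $Q$. Each $\log\lambda_i$ is $1$-Lipschitz for $\operatorname{dist}$, so $\gamma_1,\gamma_2$ and $r$ are $2$-Lipschitz. Also $r(I)=0$.

If $\gamma_i(Q)>0$, let $V_i(Q)$ be the span of $\{v\in\mathbb Z^3:\|v\|_Q<\lambda_{i+1}(Q)\}$. Its dimension is at most $i$ by the definition of $\lambda_{i+1}$, and at least $i$ because $\lambda_i<\lambda_{i+1}$. So it is exactly $i$.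

*Example.* Let $Q=\operatorname{diag}(e^{-2\theta},1,e^{2\theta})$ with $\theta\ge 0$. The minima are $e^{-\theta},1,e^\theta$, so $\gamma_1=\gamma_2=r=\theta$. Also $\operatorname{dist}(I,Q)=\theta$, and for $\theta>0$, $V_1=\langle e_1\rangle$, $V_2=\langle e_1,e_2\rangle$.

**Reduced bases.** Call $g\in\mathrm{SL}_3(\mathbb Z)$ with columns $b_1,b_2,b_3$ *$Q$-reduced* if its Gram–Schmidt data with respect to $Q$, $b_t=b_t^*+\sum_{l<t}\mu_{tl}b_l^*$, satisfy $|\mu_{tl}|\le\frac12$ and $\|b_{j+1}^*\|_Q^2\ge\frac34\|b_j^*\|_Q^2$.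

Reduced $g$ exist. Take $b_1$ a shortest nonzero vector of $\mathbb Z^3$, take $b_2$ projecting to a shortest nonzero vector of the projection of $\mathbb Z^3$ orthogonal to $b_1$, and complete to a basis. Subtract integer multiples of earlier vectors from later ones to get $|\mu_{tl}|\le\frac12$; this does not change the $b_j^*$. For $j=1,2$ the vector $b_{j+1}^*+\mu_{j+1,j}b_j^*$ is a nonzero vector of the projection of $\mathbb Z^3$ orthogonal to $b_1,\dots,b_{j-1}$, and $b_j^*$ is a shortest one. So $\|b_j^*\|^2\le\|b_{j+1}^*\|^2+\frac14\|b_j^*\|^2$, which is the second condition. Finally adjust the sign of $b_3$ to get determinant $1$. Note that if $g^TQg=I$, then the columns are $Q$-orthonormal and $g$ is $Q$-reduced.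

**Lemma 3.** Let $g,g'$ be $Q$- and $Q'$-reduced with $\operatorname{dist}(Q,Q')\le c$.

(a) $\frac14\lambda_j\le\|b_j^*\|\le4\lambda_j$ and $\|b_j\|\le4\lambda_j$ (all for $Q$).

(b) $\log\|g^{-1}g'\|\le C_2(1+c+r(Q))$, with the operator norm.

*Proof.* (a) Two applications of the second condition give $\|b_l^*\|\le\frac43\|b_j^*\|$ for $l\le j$. Hence $\|b_j\|^2\le\|b_j^*\|^2+\frac14\sum_{l<j}\|b_l^*\|^2\le3\|b_j^*\|^2$. Therefore $\lambda_j\le\max_{l\le j}\|b_l\|\le\sqrt3\cdot\frac43\|b_j^*\|\le4\|b_j^*\|$. Conversely, among $j$ independent lattice vectors of norm $\le\lambda_j$ one, say $v=\sum n_lb_l$, is not in $\langle b_1,\dots,b_{j-1}\rangle$. If $l\ge j$ is the largest index with $n_l\ne0$, then the $b_l^*$-coefficient of $v$ is $n_l$, so $\lambda_j\ge\|v\|\ge\|b_l^*\|\ge\frac34\|b_j^*\|$. So $\|b_j^*\|\le\frac43\lambda_j$ and $\|b_j\|\le\sqrt3\cdot\frac43\lambda_j\le4\lambda_j$.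

(b) Let $v=\sum n_lb_l$ be a column of $g'$; the $n_l$ form the corresponding column of $g^{-1}g'$. The $b_l^*$-coefficients $n_l+\sum_{t>l}\mu_{tl}n_t$ are bounded by $H=\|v\|_Q/\min_l\|b_l^*\|_Q$. So successively $|n_3|\le H$, $|n_2|\le\frac32H$, $|n_1|\le H+\frac34H+\frac12H=\frac94H$. By (a) for $Q'$, $\|v\|_Q\le e^c\|v\|_{Q'}\le e^c\cdot4\lambda_3(Q')\le4e^{2c}\lambda_3(Q)$, and by (a) for $Q$, $\min_l\|b_l^*\|\ge\lambda_1(Q)/4$. Since $\lambda_3/\lambda_1=e^{\gamma_1+\gamma_2}\le e^{2r}$, we get $|n_l|\le36e^{2c+2r(Q)}$, and the norm is at most three times the largest entry. $\square$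

**The cone.** Let $w=s_1\cdots s_n$ be null, $s_k\in S^{\pm1}$, $n\ge1$ (the expression need not be reduced). Put $g_k=s_1\cdots s_k\in G$, so $g_0=g_n=1$, and $Q_k=(g_kg_k^T)^{-1}$, so $\|v\|_{Q_k}=|g_k^{-1}v|$. For $s\in S$ we have $\|s^{\pm1}\|\le\frac{1+\sqrt5}2<e$, hence $\operatorname{dist}(Q_k,Q_{k+1})\le1$ and $\operatorname{dist}(I,Q_k)\le n$. For grid points $X=(k,j)$ with $0\le k,j\le n$, put
$$Q_X=Q_k^{\,j/n}.$$
We call $j$ the *height* of $X$. The bottom row of the grid is the cone point $I$, the top row is the loop. Three facts will be used.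

* **(G1)** $\operatorname{dist}(Q_X,Q_{X'})$ is at most the $\ell^1$-distance of $X,X'$ in the grid. Horizontally: $e^{-2}Q_k\le Q_{k+1}\le e^2Q_k$, and by the Löwner–Heinz theorem ($0<Y\le Z$ implies $Y^\tau\le Z^\tau$ for $0\le\tau\le1$) we get $e^{-2\tau}Q_k^\tau\le Q_{k+1}^\tau\le e^{2\tau}Q_k^\tau$ for $\tau=j/n$. (For $0<\tau<1$ the theorem follows from $Y^\tau=\frac{\sin\pi\tau}\pi\int_0^\infty s^{\tau-1}\,(I-s(Y+sI)^{-1})\,ds$, since inversion reverses the order.) Vertically: the eigenvalues of $Q_k$ lie in $[e^{-2n},e^{2n}]$, so those of $Q_k^{1/n}$ lie in $[e^{-2},e^2]$.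
* **(G2)** With $r_X=r(Q_X)$: $r_{(k,j)}\le2j\le2n$, since $r(I)=0$ and $r$ is $2$-Lipschitz.
* **(G3)** Choose a $Q_X$-reduced $g_X$ for each $X$, with $g_X=1$ if $j=0$ or $k\in\{0,n\}$ (then $Q_X=I$), and $g_{(k,n)}=g_k$ (allowed since $g_k^TQ_kg_k=I$). The prescriptions agree at the corners because $g_0=g_n=1$.

If the cone stays at bounded depth, this already gives what we want.

**Proposition 4.** For every $\rho$ there is $C(\rho)$ such that every null word $w=s_1\cdots s_n$, $n\ge1$, with $r_X\le\rho$ at all grid points lies in $N(C(\rho)n,C(\rho)n^2)$.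

*Proof.* By Lemma 3(b) with $c=1$, for grid neighbors $X,X'$ the element $g_X^{-1}g_{X'}$ lies in a finite set $H$ depending only on $\rho$. Choose a word $V(h)$ for each $h\in H\cup\{1\}\cup S^{\pm 1}$ (one word for each group element), with $V(1)=\emptyset$. Put $W_{(k,0)}=\emptyset$ and $W_X=W_{X_-}V(g_{X_-}^{-1}g_X)$ for $X=(k,j)$, $j\ge1$, $X_-=(k,j-1)$. Then $W_X$ represents $g_X$ and $|W_X|\le Cn$.

Let $X=(k,j)$ and $X'=(k+1,j)$. We claim $W_XV(g_X^{-1}g_{X'})\sim W_{X'}$ with diameter $\le Cn$ and area $\le Kj$. For $j=0$ both sides are empty. For $j\ge1$,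
$$W_XV(g_X^{-1}g_{X'})=W_{X_-}V(g_{X_-}^{-1}g_X)V(g_X^{-1}g_{X'})\sim W_{X_-}V(g_{X_-}^{-1}g_{X'_-})V(g_{X'_-}^{-1}g_{X'})\sim W_{X'_-}V(g_{X'_-}^{-1}g_{X'})=W_{X'}.$$
The first equivalence replaces two sides of a grid square by the other two. This is one of finitely many null words, placed behind a prefix of length $\le Cn$. The second is the induction hypothesis with (E2).

Now $s_1\cdots s_k\sim W_{(k,n)}$ by induction on $k$, since $W_{(k,n)}s_{k+1}\sim W_{(k,n)}V(s_{k+1})\sim W_{(k+1,n)}$ and $g_{(k,n)}^{-1}g_{(k+1,n)}=s_{k+1}$. As $g_{(0,j)}=g_{(n,j)}=1$ for all $j$, we have $W_{(0,n)}=W_{(n,n)}=\emptyset$. So $w\sim\emptyset$ with diameter $\le Cn$ and area $\le n\cdot C(n+1)$. $\square$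

## 4. Deep cones: the failure of unit steps, and a common invariant subspace

**The cone of the test word is deep.** Let $g=t^mxt^{-m}=I+e_1\otimes v$ with $v=(1,0)\mathcal A^m$ in columns $2,3$. Since $(p,q)\mathcal A=(2p+q,p+q)$, the first coordinate of $v$ at least doubles with each application, so $a:=|v|\ge2^m$. In the orthonormal basis $e_1$, $e=v/a$, $e'$, with $e,e'$ in the plane of indices $2,3$, we have $ge_1=e_1$, $ge=e+ae_1$, $ge'=e'$. So $Q=(gg^T)^{-1}$ is $1$ on $e'$ and
$$B=\begin{pmatrix}1&-a\\-a&1+a^2\end{pmatrix}\quad\text{on }e_1,e.$$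
By Cayley–Hamilton $(B+I)^2=(\operatorname{tr}B+2)B$, so $B^{1/2}=(B+I)/\sqrt{a^2+4}$ and $\|e_1\|^2_{Q^{1/2}}=2/\sqrt{a^2+4}<2/a$. Three independent integer vectors have determinant at least $1$ in absolute value, so the product of their $Q^{1/2}$-norms is at least $1$ (Hadamard's inequality), and $\lambda_3(Q^{1/2})\ge1$. Hence
$$2\,r(Q^{1/2})\ge\log\frac{\lambda_3}{\lambda_1}\ge\tfrac12\log\tfrac a2\ge\tfrac12(m-1)\log2 .$$
Write $w_m=[t^mxt^{-m},x]$ as an unreduced expression of length $n=4m|t|+4$. Then $g$ is the prefix $g_k$ with $k=2m|t|+1$, and $Q^{1/2}$ sits at the grid point $(k,n/2)$. So for large $m$ the depth there is at least a fixed fraction of $n$. Since $r$ is $2$-Lipschitz, the depth is at least a fixed multiple of $n$ on a fixed proportion of the heights in this column.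

**Neighbors may differ exponentially.** For $\theta\ge 1$ and the integer $s=\lfloor e^{2\theta}/2\rfloor$ let $Q_{(s)}(v)=e^{-2\theta}(v_1+sv_3)^2+v_2^2+e^{2\theta}v_3^2$, and let $Q_{(0)}$ be the same form with $s=0$. The norms of $v$ differ by at most $e^{-\theta}s|v_3|\le e^{-2\theta}s\|v\|_{Q_{(0)}}\le\frac12\|v\|_{Q_{(0)}}$, so $\operatorname{dist}(Q_{(0)},Q_{(s)})\le\log2<1$. The identity is $Q_{(0)}$-reduced. The matrix $e_{13}^{-s}$ is $Q_{(s)}$-reduced: its columns $e_1,e_2,e_3-se_1$ are $Q_{(s)}$-orthogonal with norms $e^{-\theta},1,e^\theta$. So reduced bases of two forms at distance less than $1$ and depth $\theta$ can differ by $e_{13}^{-s}$, of norm about $e^{2\theta}/2$.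

**What goes wrong in Proposition 4.** Two things fail when the depth is unbounded. First, length. Suppose we can write each $g_{X_-}^{-1}g_X$ by a word whose length, or some substitute for it, is logarithmic in the norm. By Lemma 3(b) a unit step at $X$ then costs $O(1+r_X)$. Summed over a column this bound is of order $n^2$, and the test word shows that $\sum_jr_{(k,j)}$ really can be of that order. So coning with unit steps only yields a quadratic bound. Second, the small squares are no longer bounded null words. They are null words of cost about $r_X$, and filling those within diameter $O(r_X)$ looks like the original problem again.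

**What helps.** The first failure is cured by taking steps of length proportional to the depth. A step of length $\nu\approx r_X/20$ costs $O(1+r_X)=O(\nu)$ by Lemma 3(b), because $c=\nu$ is itself at most of the order of $r_X$; and the costs then sum to $O(n)$. The second failure is cured because deep in the cusp the short vectors span a subspace that does not change over a region of size comparable to the depth. All the relevant group elements then preserve one subspace, and null words in the stabilizer of a subspace are accessible.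

Let $P_i$ ($i=1,2$) be the stabilizer in $G$ of $\langle e_1,\dots,e_i\rangle$.

**Lemma 5.** Let $c_0=\log4$, let $g,g'$ be $Q$- and $Q'$-reduced, $\operatorname{dist}(Q,Q')\le c$, and $\gamma_i(Q)>2c+c_0$. Then $g^{-1}g'\in P_i$.

*Proof.* Take $i$ independent lattice vectors $v$ with $\|v\|_Q\le\lambda_i(Q)<\lambda_{i+1}(Q)$. As $\gamma_i(Q)>2c$, $\|v\|_{Q'}\le e^c\lambda_i(Q)<e^{-c}\lambda_{i+1}(Q)\le\lambda_{i+1}(Q')$. Also $\gamma_i(Q')\ge\gamma_i(Q)-2c>c_0>0$, so $V_i(Q')$ is defined. The vectors lie in, hence span, both $V_i(Q)$ and $V_i(Q')$. So $V_i(Q)=V_i(Q')$. For $j\le i$, Lemma 3(a) gives $\|b_j\|_Q\le4\lambda_i(Q)<\lambda_{i+1}(Q)$, so $b_1,\dots,b_i$ span $V_i(Q)$, that is, $g\langle e_1,\dots,e_i\rangle=V_i(Q)$. In the same way $g'\langle e_1,\dots,e_i\rangle=V_i(Q')$, since $\gamma_i(Q')>\log4$. Hence $g^{-1}g'$ preserves $\langle e_1,\dots,e_i\rangle$. $\square$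

In the example above, $e_{13}^{-s}$ does lie in $P_1\cap P_2$. What remains is algebra: write elements of $P_i$ at cost logarithmic in their norm, and fill null words of cost $L$ in $P_i$ at scale $L$. Everything rests on single powers $x_{ij}^a$.

## 5. Powers $x_{ij}^a$ in logarithmic diameter

Put $\ell(a)=\log_2(2+|a|)\ge1$. Then $\ell(a+b)\le\ell(a)+\ell(b)$ and $\ell(ab)\le\ell(a)+\ell(b)$, since $2+|a+b|$ and $2+|ab|$ are both at most $(2+|a|)(2+|b|)$.

**Lemma 6.** For $i\ne j$ and $a\in\mathbb Z$ there is a word $\hat x_{ij}(a)$ with $|\hat x_{ij}(a)|\le C_1\ell(a)$ and $x_{ij}^a\sim_{C_1\ell(a),\,2^{C_1\ell(a)}}\hat x_{ij}(a)$.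

The difficulty is not only to find a short word for $e_{ij}^a$; we must also pass from the long word $x_{ij}^a$ to it with short conjugators. The idea is to walk along the line $x^k$, $k=0,1,\dots,|a|$, and to keep next to the current point a product of a prefix of an "expanding" word and a prefix of a "contracting" word. All such prefixes are equivalent to short words.

For $a=0$ take the empty word. Let $a\ne0$, let $k$ be the third index, $\epsilon=\operatorname{sgn}a$, $x=x_{ij}^\epsilon$, $y=x_{ik}^\epsilon$, $Y=y^{-1}$, $\mathcal A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. In $G$, $x^py^q=I+\epsilon\,e_i\otimes(p,q)$ with the row vector $(p,q)$ in columns $j,k$; we identify it with $(p,q)\in\mathbb Z^2$. Let $t$ be a word for the matrix which is $1$ on index $i$ and $\mathcal A^{-1}$ on the indices $j,k$, and $c_t=|t|$. Conjugation by $t$ acts by $(p,q)\mapsto(p,q)\mathcal A$. Since $\mathcal A^{-1}=\begin{pmatrix}1&-1\\-1&2\end{pmatrix}$, in $G$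
$$txt^{-1}=xxy,\quad tyt^{-1}=xy,\quad t^{-1}xt=xY,\quad t^{-1}Yt=xYY,\quad xy=yx .$$
Let $\alpha$ be the endomorphism of the free monoid on $x,y$ with $x\mapsto xxy$, $y\mapsto xy$, and $\beta$ that of the free monoid on $x,Y$ with $x\mapsto xY$, $Y\mapsto xYY$. From here on the index $k$ of $x_{ik}$ is no longer needed and $i,j,k$ count positions.

**Step 1: pushing a letter through a power of $t$.** This step turns conjugation by $t^k$ into the substitution $\alpha^k$ at linear diameter. *There is $K_0$ such that for every word $v$, $k\ge0$, $z\in\{x,y\}$,*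
$$vzt^{-k}\sim_{D,A}vt^{-k}\alpha^k(z),\qquad D=|v|+(c_t+3)k+K_0,\quad A=K_03^k.$$
Induct on $k$; for $k=0$ the two sides are equal. We have $vzt^{-k}=vt^{-1}(tzt^{-1})t^{-(k-1)}\sim vt^{-1}\alpha(z)t^{-(k-1)}$ with parameters $(|v|+c_t+K_0,K_0)$, since $tzt^{-1}\alpha(z)^{-1}$ is a bounded null word. Write $\alpha(z)=\zeta_1\cdots\zeta_l$, $l\le3$. Apply the induction hypothesis to $\zeta_l$ with the prefix $vt^{-1}\zeta_1\cdots\zeta_{l-1}$, of length $\le|v|+c_t+2$. This gives $vt^{-1}\zeta_1\cdots\zeta_{l-1}t^{-(k-1)}\alpha^{k-1}(\zeta_l)$ with diameter $\le|v|+c_t+2+(c_t+3)(k-1)+K_0\le D$. Then apply it to $\zeta_{l-1}$, and so on; by (E2) the suffix does not matter. We end at $vt^{-1}t^{-(k-1)}\alpha^{k-1}(\zeta_1)\cdots\alpha^{k-1}(\zeta_l)=vt^{-k}\alpha^k(z)$. The areas satisfy $A_0=0$, $A_k\le K_0+3A_{k-1}$, so $A_k\le K_03^k$. In the same way $vzt^k\sim vt^k\beta^k(z)$ for $z\in\{x,Y\}$, with $t^{-1}$ in the role of $t$.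

**Step 2: prefixes are equivalent to short words.** This is what (E4) will need. Fix $m\ge1$. Let $B=\alpha^m(x)=z_1\cdots z_l$, $p_i=z_1\cdots z_i$, and $B'=\beta^m(x)=z_1'\cdots z'_{l'}$, $p'_j=z'_1\cdots z'_j$. Here $l,l'\le3^m$. *Each $p_i$ and each $p'_j$ is equivalent at scale $m$ to a word $s_i$, respectively $s'_j$, of length $\le Cm$.*

First, every proper prefix $p$ of $\alpha^m(z)$, $z\in\{x,y\}$, has the form
$$p=\alpha^{m-1}(q_{m-1})\cdots\alpha(q_1)\,q_0,\qquad q_k\in\{\emptyset,x,xx\}.$$
Induct on $m$; for $m=0$ the only proper prefix is empty. For $m\ge1$ write $\alpha(z)=\zeta_1\cdots\zeta_r$. Then $\alpha^m(z)=\alpha^{m-1}(\zeta_1)\cdots\alpha^{m-1}(\zeta_r)$, so $p=\alpha^{m-1}(\zeta_1\cdots\zeta_{u-1})\,p^\circ$ with $p^\circ$ a proper prefix of $\alpha^{m-1}(\zeta_u)$. Here $q_{m-1}=\zeta_1\cdots\zeta_{u-1}$ is a proper prefix of $xxy$ or $xy$, hence in $\{\emptyset,x,xx\}$.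

Now let $v_k=t^{m-1}q_{m-1}t^{-1}q_{m-2}t^{-1}\cdots t^{-1}q_k$. We claim $v_kt^{-k}\sim\alpha^{m-1}(q_{m-1})\cdots\alpha^k(q_k)$, by descending induction on $k$. For $k=m-1$ the left side is $t^{m-1}q_{m-1}t^{-(m-1)}$; apply Step 1 to the letters of $q_{m-1}$, the last one first. For smaller $k$, $v_kt^{-k}=v_{k+1}t^{-1}q_kt^{-k}\sim v_{k+1}t^{-(k+1)}\alpha^k(q_k)$ by Step 1, and then use the claim for $k+1$ and (E2). For $k=0$ this reads $v_0\sim p$. There are at most $2m$ uses of Step 1, with prefixes of length $O(m)$, so $D\le Cm$ and $A\le2mK_03^m$. Also $|v_0|\le Cm$. For the full word, $t^mxt^{-m}\sim B$ by Step 1. For $\beta$ argue in the same way with $t^{-1}$ in place of $t$; the proper prefixes of $xY$ and $xYY$ give $q'_k\in\{\emptyset,x,xY\}$.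

*The test word, filled.* Take $\epsilon=1$ and $(i,j,k)=(1,2,3)$ in the setting of the lemma. By Step 1, $t^mxt^{-m}x\sim Bx$. For each $i$, $p_iz_{i+1}xv\sim p_ixz_{i+1}v$ by (E4) with $p_i\sim s_i$ and the bounded null word $[z_{i+1},x]$. Using this for $i=l-1,\dots,0$ gives $Bx\sim xB$, and $xB\sim xt^mxt^{-m}$ by Step 1 and (E3). These are at most $3^m+2$ equivalences at scale $m$, so $d(w_m)\le Cm$.

**Step 3: commuting a letter past a contracting prefix.** For $0\le i<l$, $0\le j\le l'$, *$p_ip'_jz_{i+1}\sim p_{i+1}p'_j$ at scale $m$.* By (E2) and (E3), $p_ip'_j\sim s_ip'_j\sim s_is'_j$ at scale $m$, so (E4) is available behind the prefix $p_ip'_j$. Induct on $j$; for $j=0$ there is equality, and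
$$p_ip'_{j+1}z_{i+1}=p_ip'_jz'_{j+1}z_{i+1}\sim p_ip'_jz_{i+1}z'_{j+1}\sim p_{i+1}p'_jz'_{j+1}=p_{i+1}p'_{j+1}.$$
The first equivalence is (E4) with the bounded null word $[z'_{j+1},z_{i+1}]$, the second is the induction hypothesis with (E2). There are at most $3^m$ steps, so the result is at scale $m$.

**Step 4: two linear forms.** We need coordinates in which each prefix family moves in one direction only and stays bounded in the other. Let $\varphi=\frac{1+\sqrt5}2$, $\xi(p,q)=\varphi p+q$, $\eta(p,q)=p-\varphi q$. From $\varphi^2=\varphi+1$ one checks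
$$\xi(v\mathcal A)=\varphi^2\xi(v),\qquad\eta(v\mathcal A)=\varphi^{-2}\eta(v):$$
indeed $\xi(2p+q,p+q)=(2\varphi+1)p+(\varphi+1)q=\varphi^3p+\varphi^2q$, and $\eta(2p+q,p+q)=(2-\varphi)p+(1-\varphi)q=\varphi^{-2}p-\varphi^{-1}q$. So $\alpha$ multiplies $\xi$ by $\varphi^2$ and $\eta$ by $\varphi^{-2}$, and $\beta$ does the reverse.

Each letter $x,y$ of $B$ increases $\xi$ by $\varphi$ or $1$; each letter $x,Y$ of $B'$ increases $\eta$ by $1$ or $\varphi$. Further $\eta(q_k)\in\{0,1,2\}$ and $\xi(q'_k)\in\{0,\varphi,\varphi-1\}$. Since $\sum_{k\ge0}\varphi^{-2k}=\varphi$, the prefix decompositions of Step 2 give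
$$0\le\eta(p_i)\le2\varphi,\qquad0\le\xi(p'_j)\le\varphi^2$$
for proper prefixes; for the full words $\eta(B)=\varphi^{-2m}$ and $\xi(B')=\varphi^{1-2m}$ satisfy the same bounds. Also $\xi(B)=\varphi^{2m+1}$ and $\eta(B')=\varphi^{2m}$.

**Step 5: walking along the line.** Now let $m\ge1$ be minimal with $\varphi^{2m}\ge|a|$; so $m\le C\ell(a)$. For $0\le k\le|a|$ let
$$i_k=\max\{i:\xi(p_i)\le\varphi k\},\qquad j_k=\max\{j:\eta(p'_j)\le k\}.$$
Since $\varphi k\le\xi(B)$ and $k\le\eta(B')$, and single letters increase $\xi$ respectively $\eta$ by at most $\varphi$, we have $0\le\varphi k-\xi(p_{i_k})\le\varphi$ and $0\le k-\eta(p'_{j_k})\le\varphi$. Put $\varepsilon_k=(k,0)-p_{i_k}-p'_{j_k}\in\mathbb Z^2$. As $\xi(k,0)=\varphi k$ and $\eta(k,0)=k$, the bounds of Step 4 give $|\xi(\varepsilon_k)|,|\eta(\varepsilon_k)|\le2\varphi+2$. The forms $\xi,\eta$ are linearly independent, so $\varepsilon_k$ lies in a fixed finite set. For $e=(p,q)$ in this set put $[e]=x^py^q$, and let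
$$\tau_k=p_{i_k}\,p'_{j_k}\,[\varepsilon_k].$$
Then $\tau_k$ represents $x^k$, and $\tau_0=\emptyset$.

We claim $\tau_{k+1}\sim\tau_kx$ at scale $m$. Each letter increases $\xi$, respectively $\eta$, by at least $1$, so $i_{k+1}-i_k\le2\varphi$, hence $\le3$, and $j_{k+1}-j_k\le1+\varphi$, hence $\le2$. Put $\delta=z_{i_k+1}\cdots z_{i_{k+1}}\,z'_{j_k+1}\cdots z'_{j_{k+1}}$, of length $\le5$. Using Step 3 at most three times together with (E2), $p_{i_k}p'_{j_k}z_{i_k+1}\cdots z_{i_{k+1}}\sim p_{i_{k+1}}p'_{j_k}$, and appending $z'_{j_k+1}\cdots z'_{j_{k+1}}$ gives $p_{i_k}p'_{j_k}\delta\sim p_{i_{k+1}}p'_{j_{k+1}}$. Hence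
$$\tau_{k+1}\sim p_{i_k}p'_{j_k}\,\delta[\varepsilon_{k+1}]\sim p_{i_k}p'_{j_k}\,[\varepsilon_k]x=\tau_kx .$$
The last equivalence is (E4) with the bounded null word $\delta[\varepsilon_{k+1}]([\varepsilon_k]x)^{-1}$; it is null because, added to $p_{i_k}+p'_{j_k}$, both $\delta[\varepsilon_{k+1}]$ and $[\varepsilon_k]x$ give $(k+1,0)$.

By induction and (E2), $x^k\sim\tau_k$. So $x_{ij}^a=x^{|a|}\sim\tau_{|a|}\sim s_{i'}s'_{j'}[\varepsilon_{|a|}]$ with $i'=i_{|a|}$, $j'=j_{|a|}$, a word of length $\le Cm$. There are at most $|a|\le\varphi^{2m}$ steps, so everything is at scale $m$, hence at scale $\ell(a)$. This proves Lemma 6. $\square$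

*Example.* Let $a=4$; then $m=2$, since $\varphi^2<4\le\varphi^4$. Here $B=\alpha^2(x)=xxyxxyxy$ and $B'=\beta^2(x)=xYxYY$. The values $\xi(p_1),\dots,\xi(p_5)$ are about $1.62,\,3.24,\,4.24,\,5.85,\,7.47$, and $4\varphi\approx6.47$, so $i_4=4$ and $p_4=xxyx$. The values $\eta(p'_1),\dots,\eta(p'_4)$ are about $1,\,2.62,\,3.62,\,5.24$, so $j_4=3$ and $p'_3=xYx$. The sum is $(3,1)+(2,-1)=(5,0)$, so $\varepsilon_4=(-1,0)$. The decompositions are $p_4=\alpha(x)x$ and $p_3'=\beta(x)x$, giving $s_4=txt^{-1}x$ and $s'_3=t^{-1}xtx$. The short word is $txt^{-1}x\cdot t^{-1}xtx\cdot x^{-1}=txt^{-1}\,x\,t^{-1}xt$; check: $(2,1)+(1,0)+(1,-1)=(4,0)$.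

## 6. Big words and Steinberg relations

**Definition.** A *big letter* is $x_{ij}^a$ ($a\in\mathbb Z$), of cost $\ell(a)$, or $m^{\pm1}$ ($m\in M$), of cost $1$. A *big word* $W$ is a finite sequence of big letters; it also denotes the corresponding, possibly very long, element of $F$. Its cost $\kappa(W)$ is the sum of the costs of its letters.

For instance $x_{12}^{1022}\,m$ has cost $11$ and length $1023$. The number of big letters is at most $\kappa(W)$, and the inverse of a big word is a big word of the same cost. As matrices, $\|W\|,\|W^{-1}\|\le2^{\kappa(W)}$, because $\|e_{ij}^a\|\le1+|a|$.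

**Lemma 7.** (a) For every big word $W$ there is a word $\hat W$ with $|\hat W|\le C_1\kappa(W)$ and $W\sim_{C_1\kappa(W),2^{C_1\kappa(W)}}\hat W$. (b) If $r\in N(D',A')$, then $WrV\sim WV$ for every word $V$, with parameters $(C_1\kappa(W)+D',\,2\cdot2^{C_1\kappa(W)}+A')$.

*Proof.* (a) Replace big letters from left to right, keeping the letters of $M^{\pm1}$. If $W=W'x_{ij}^a$, then $W\sim\hat W'x_{ij}^a\sim\hat W'\hat x_{ij}(a)$ by (E2), (E3) and Lemma 6, with $D\le|\hat W'|+C_1\ell(a)\le C_1\kappa(W)$. The areas add, and a sum of two numbers $\ge2$ is at most their product, so $2^{C_1\kappa(W')}+2^{C_1\ell(a)}\le2^{C_1\kappa(W)}$ (if $W'$ is empty, its area is $0$). If $W=W'm^{\pm1}$, use (E2) only. (b) is (E4) with $u=W$, $s=\hat W$. $\square$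

So a big prefix of cost $\kappa$ behaves like a prefix of length $C_1\kappa$. The next lemma fills the basic relations with huge exponents.

**Lemma 8.** With $\lambda=\ell(a)+\ell(b)$, the following null words lie in $N(C_3\lambda,2^{C_3\lambda})$ (for R3 with $\lambda=\ell(a)$):

* R1: $[x_{ij}^a,x_{kl}^b]$ if $j\ne k$, $i\ne l$;
* R2: $x_{ij}^ax_{jk}^b\,(x_{jk}^bx_{ij}^ax_{ik}^{ab})^{-1}$ for distinct $i,j,k$;
* R3: $x_{ij}^a\,m\,(m\,x_{kl}^{\epsilon a})^{-1}$ if $m\in M$, $m^{-1}e_{ij}m=e_{kl}^\epsilon$, $\epsilon=\pm1$.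

*Proof.* All prefixes below are big words of cost $O(\lambda)$, each step is Lemma 7(b) with a bounded null word or with a relation already established, and the number of steps is $2^{O(\lambda)}$. So everything is at scale $\lambda$.

**R1: a double induction.** Let $x=x_{ij}^{\pm1}$, $y=x_{kl}^{\pm1}$ with the signs of $a,b$. For $0\le p<|a|$, $0\le q\le|b|$ we have $x^py^qx\sim x^{p+1}y^q$, by induction on $q$: $x^py^q\,yx\sim x^py^q\,xy\sim x^{p+1}y^qy$. Hence $y^{|b|}x^p\sim x^py^{|b|}$ by induction on $p$: $y^{|b|}x^{p+1}\sim x^py^{|b|}x\sim x^{p+1}y^{|b|}$. Take $p=|a|$.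

**R2: collecting the commutators at the right end.** With signs $\sigma,\tau$ of $a,b$ put $x=x_{ij}^\sigma$, $y=x_{jk}^\tau$, $z=x_{ik}^{\sigma\tau}$. In $G$, $xy=yxz$, and $z$ commutes with $x$ and $y$. First, $y^qx^py\sim y^{q+1}x^pz^p$ for $0\le p\le|a|$, $0\le q<|b|$, by induction on $p$:
$$y^qx^p\,xy\sim y^qx^p\,yxz\sim y^{q+1}x^pz^p\,xz\sim y^{q+1}x^{p+1}z^{p+1},$$
the last step by R1. Then $x^{|a|}y^q\sim y^qx^{|a|}z^{q|a|}$ by induction on $q$:
$$x^{|a|}y^{q+1}\sim y^qx^{|a|}z^{q|a|}y\sim y^qx^{|a|}y\,z^{q|a|}\sim y^{q+1}x^{|a|}z^{(q+1)|a|},$$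
by R1 and the first part. All exponents of $z$ are at most $|ab|$, of cost $\le\lambda$. Take $q=|b|$.

**R3: one letter at a time.** With $x=x_{ij}^{\operatorname{sgn}a}$, $x'=x_{kl}^{\epsilon\operatorname{sgn}a}$: $x^pxm\sim x^pmx'\sim mx'^px'$ by induction on $p$. $\square$

## 7. Null words in the maximal parabolic subgroups

**Definition.** *$P_1$-letters* are powers of $x_{12},x_{13},x_{23},x_{32}$ and $m^{\pm1}$ with $m\in M\cap P_1$. *$P_2$-letters* are powers of $x_{12},x_{21},x_{13},x_{23}$ and $m^{\pm1}$ with $m\in M\cap P_2$. They represent elements of $P_1$, respectively $P_2$.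

**A symmetry.** Let $\theta(g)=J(g^T)^{-1}J$, with $J$ the permutation matrix of $(1\,3)$. This involutive automorphism of $G$ exchanges $P_1$ and $P_2$ and preserves $M$. It lifts to the involutive automorphism $x_{kl}\mapsto x_{l'k'}^{-1}$ ($k'=4-k$), $m\mapsto\theta(m)$ of $F$, which preserves lengths, null words, big words and costs, and exchanges $P_1$-letters and $P_2$-letters. Since the $\theta(R_i)$ are bounded null words, $\theta(N(D,A))\subset N(D+K,KA)$ for a constant $K$.

**Lemma 9.** Let $L\ge1$. Every null big word $W$ in $P_i$-letters with $\kappa(W)\le L$ lies in $N(C_4L,2^{C_4L})$.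

*Proof.* Applying $\theta$, we may take $i=1$. All equivalences below use Lemma 7(b) with prefixes of cost $O(L)$, and either bounded null words or R1–R3 with exponents of absolute value $2^{O(L)}$. So they are at scale $L$ with uniform constants, and their number will be polynomial in $L$. So everything stays at scale $L$. Using bounded null words, first replace each letter $m^{-1}$ of $W$ by the letter of $S$ for the inverse element of $M$; the cost does not change.

**Step 1: removing $x_{12}$ and $x_{13}$.** This reduces the problem to the $\mathrm{GL}_2$-block. An element of $P_1$ has first column $(\pm1,0,0)^T$, so it is uniquely $\operatorname{diag}(\det A,A)\,e_{12}^pe_{13}^q$ with $A\in\mathrm{GL}_2(\mathbb Z)$; its first row is $\pm(1,p,q)$. Let $\Lambda=\{\operatorname{diag}(\det A,A)\}$. For $W=y_1\cdots y_h$ and $W_k=y_1\cdots y_k$, let $G_k$ be obtained from $W_k$ by deleting the $x_{12}$- and $x_{13}$-letters. In $G$, $W_k=G_ke_{12}^{p_k}e_{13}^{q_k}$ for unique $p_k,q_k$, and $|p_k|,|q_k|\le\|W_k\|\le2^L$.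 We show $W_k\sim G_kx_{12}^{p_k}x_{13}^{q_k}$ by induction on $k$. With $p=p_k$, $q=q_k$ and $y=y_{k+1}$:

* $y=x_{13}^a$: merge powers. $y=x_{12}^a$: $x_{12}^px_{13}^qx_{12}^a\sim x_{12}^{p+a}x_{13}^q$ (R1).
* $y=x_{23}^a$: $x_{12}^px_{13}^qx_{23}^a\sim x_{12}^px_{23}^ax_{13}^q\sim x_{23}^ax_{12}^px_{13}^{pa+q}$ (R1, R2).
* $y=x_{32}^a$: $x_{12}^px_{13}^qx_{32}^a\sim x_{12}^px_{32}^ax_{13}^qx_{12}^{qa}\sim x_{32}^ax_{12}^px_{13}^qx_{12}^{qa}\sim x_{32}^ax_{12}^{p+qa}x_{13}^q$ (R2, R1, R1).
* $y=m\in M\cap P_1$: here $m=\operatorname{diag}(\det\mu,\mu)$ with $\mu$ a signed $2\times2$ permutation matrix, so there are $\{u,u'\}=\{2,3\}$ and signs $\epsilon,\epsilon'$ with $m^{-1}e_{12}m=e_{1u}^\epsilon$, $m^{-1}e_{13}m=e_{1u'}^{\epsilon'}$. Then $x_{12}^px_{13}^qm\sim x_{12}^pm\,x_{1u'}^{\epsilon'q}\sim m\,x_{1u}^{\epsilon p}x_{1u'}^{\epsilon'q}$ (R3 twice); if $u=3$, exchange the last two letters by R1.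

In each case we reach $G_{k+1}x_{12}^{p_{k+1}}x_{13}^{q_{k+1}}$, because equivalences preserve the group element and $p_{k+1},q_{k+1}$ are unique. For $k=h$, as $W$ is null, $p_h=q_h=0$ and $G_h$ is null. So $W\sim G_h$, a null big word of cost $\le L$ in $x_{23}$-powers, $x_{32}$-powers and letters of $M\cap P_1$.

**Step 2: a normal shape for words in the block.** We bring $G_h$ to a product of powers of one letter separated by one rotation. Let $x=x_{23}$, and let
$$s=\operatorname{diag}\Big(1,\begin{pmatrix}0&-1\\1&0\end{pmatrix}\Big),\quad f=\operatorname{diag}(-1,1,-1),\quad z=s^2=\operatorname{diag}(1,-1,-1)$$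
in $M$. Then $M\cap P_1=\{f^\eta s^k\}$ (eight elements), $fsf=s^{-1}$, $fe_{23}f=e_{23}^{-1}$, $e_{32}^as=se_{23}^{-a}$, and $z$ is central in $\Lambda$.

From left to right replace each letter of $M$ by $f^\eta m_0$ with $m_0$ a letter of $\langle s\rangle\subset M$ (bounded null words), and each $x_{32}^a$ by $s\,x^{-a}(s^3)$, where $(s^3)$ is one letter of $M$: $x_{32}^a\sim x_{32}^a\,s\,(s^3)\sim s\,x^{-a}(s^3)$ by a bounded null word and R3. The cost becomes at most $3L$. Move all $f$'s to the left end: $x^af\sim fx^{-a}$ by R3, and $m_0f\sim fm_0'$ with $m_0'=fm_0f\in\langle s\rangle$. This does not change the cost and takes $O(L^2)$ moves. The $(1,1)$-entry is $-1$ for $f$ and $1$ for the other letters, so the number of $f$'s is even, and they cancel ($ff\sim\emptyset$). Next replace each letter $s^3$ by $zs$ (the letter $s^2$ is $z$), delete each letter $1$, move all $z$'s left ($x^az\sim zx^a$ by R3, $sz\sim zs$) and cancel pairs $zz$. Inserting $x^0$ and merging adjacent powers, which are free equalities,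 we reach
$$z^c\,x^{a_0}\,s\,x^{a_1}\,s\cdots s\,x^{a_k},\qquad c\in\{0,1\},\tag{1}$$
with $\Phi:=\sum_{i=0}^k(\ell(a_i)+1)\le CL$; here merging uses $\ell(a+b)\le\ell(a)+\ell(b)$. The word (1) has cost at most $1+\Phi$.

**Step 3: a null word of this shape has a small inner exponent.** This guarantees that we can keep reducing. *If (1) is null and $k\ge1$, then $|a_i|\le1$ for some $1\le i\le k-1$.* Suppose not. Let the $2\times2$ block act on $\mathbb P^1(\mathbb R)$: $x^a(y)=y+a$, $s(y)=-1/y$, and $z$ acts trivially. Start from $\infty$: $x^{a_k}$ fixes it, and $s\infty=0=:y_k$. For $i=k-1,\dots,1$ let $y_i=-1/(a_i+y_{i+1})$. Inductively $|y_{i+1}|<1$ and $|a_i|\ge2$ give $|a_i+y_{i+1}|>1$, so $|y_i|<1$. Finally $\infty$ is mapped to $a_0+y_1\ne\infty$, so the product is not the identity, a contradiction. (For $k=1$ there is no inner index, and the argument shows that (1) is not null.)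

**Step 4: reducing without increasing $\Phi$.** Let $i$ be as in Step 3. If $a_i=0$: $ss\sim z$, move $z$ left, and merge to $x^{a_{i-1}+a_{i+1}}$. If $a_i=1$: $sxs\sim x^{-1}sx^{-1}$. If $a_i=-1$: $sx^{-1}s\sim z\,xsx$, and move $z$ left. In all cases merge powers and cancel $zz$ if it occurs. The two relations hold: in the block, $sxs=\begin{pmatrix}-1&0\\1&-1\end{pmatrix}=x^{-1}sx^{-1}$; inverting gives $s^{-1}x^{-1}s^{-1}=xs^{-1}x$, and $s^{-1}=zs$ turns this into $sx^{-1}s=z\,xsx$. Each reduction lowers $k$. It does not increase $\Phi$: in the first case use $\ell(a+b)\le\ell(a)+\ell(b)$; in the others a term $\ell(\pm1)+1=\log_23+1$ is removed, and two terms increase by at most $\log_2\frac32$ each, because $(3+|a|)/(2+|a|)\le\frac32$. So after $O(L)$ reductions of $O(L)$ moves each we reach $k=0$, that is, $z^cx^{a_0}$. This is null, which forces $c=0$ and $a_0=0$. Hence $W\sim\emptyset$ at scale $L$. $\square$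

*Example.* The block matrix $xs=\begin{pmatrix}1&-1\\1&0\end{pmatrix}$ has cube $-I$, so $z\,xsxsxs$ is null: $c=1$, $k=3$, exponents $1,1,1,0$. The reduction at $i=1$ gives $z\,x\,(x^{-1}sx^{-1})\,x\,s=z\,s\,x^0\,s$, then $ss\sim z$, and $zz$ cancels.

Next we choose words for the elements of $P_1$ and $P_2$, at cost logarithmic in the norm.

**Lemma 10.** One can choose for each $h\in G$ a big word $V(h)$ representing $h$, with $V(1)=\emptyset$, such that for $i=1,2$: if $h\in P_i$, then $V(h)$ is a word in $P_i$-letters and $\kappa(V(h))\le C_5(1+\log\|h\|)$. Consequently, if $h_1,h_2\in P_i$ have norm $\le e^R$ ($R\ge0$), then $V(h_1)V(h_2)V(h_1h_2)^{-1}\in N(C_6(1+R),2^{C_6(1+R)})$.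

*Proof.* The last statement follows from Lemma 9: $\|h_1h_2\|\le e^{2R}$, so the word is a null big word in $P_i$-letters of cost at most $C(1+R)$. Note that $\|h\|\ge1$ and that entries are bounded by the norm. There is only one word for each $h$, so elements of $P_1\cap P_2$ need a word suitable for both groups; we treat them first.

**Case $h\in P_1\cap P_2$.** If $h=1$ put $V(h)=\emptyset$. Otherwise $h$ is upper triangular, $h=m\,e_{12}^ae_{23}^be_{13}^c$ with $m\in M$ diagonal. The entries of the unipotent factor are $a$, $b$ and $ab+c$, so $|a|,|b|\le\|h\|$ and $|c|\le\|h\|+\|h\|^2$. Put $V(h)=m\,x_{12}^ax_{23}^bx_{13}^c$. These are $P_1$-letters and $P_2$-letters.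

**Case $h\in P_1\setminus P_2$.** Write $h=\operatorname{diag}(\det A,A)\,e_{12}^pe_{13}^q$ with $|p|,|q|\le\|h\|$. We bring $A$ to a simple form by the Euclidean algorithm. Let $r_0\ge r_1\ge0$ be the absolute values of the entries of the first column of $A$, which are coprime. If $r_1>0$, run $r_{k-1}=a_kr_k+r_{k+1}$, $a_k\ge1$, $0\le r_{k+1}<r_k$ ($1\le k\le l$), $r_l=1$, $r_{l+1}=0$. It is realized by left multiplication with elementary matrices: if the two entries are $\sigma r_{k-1}$ and $\sigma'r_k$ with signs $\sigma,\sigma'$, subtracting $\sigma\sigma'a_k$ times the row of the second from the row of the first turns $\sigma r_{k-1}$ into $\sigma r_{k+1}$. Now $r_{k-1}\ge a_kr_k$ gives $\prod a_k\le r_0\le\|h\|$, and $r_{k-1}\ge r_k+r_{k+1}\ge2r_{k+1}$ gives $l\le2\log_2r_0+2$. The product $E$ of these elementary matrices is a big word in $x_{23},x_{32}$-letters of cost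
$$\sum_k\ell(a_k)\le\sum_k(\log_2a_k+\log_23)\le C(1+\log\|h\|).$$
If $r_1=0$, then $r_0=1$; put $E=1$ (the empty word). The first column of $EA$ has one entry $\pm1$ and one entry $0$, and $\det EA=\pm1$, so $EA=\mu\begin{pmatrix}1&b\\0&1\end{pmatrix}$ with $\mu$ a signed permutation matrix. Up to sign $b$ is an entry of $EA$, so $|b|\le\|EA\|\le2^{\kappa(E)}\|h\|$. As $\det A=\det\mu$, the word
$$V(h)=E^{-1}\,m\,x_{23}^b\,x_{12}^px_{13}^q,\qquad m=\operatorname{diag}(\det\mu,\mu)\in M\cap P_1,$$
represents $h$, and its cost is at most $C(1+\log\|h\|)$.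

**Remaining cases.** If $h\in P_2\setminus P_1$, put $V(h)=\theta(V(\theta(h)))$. Here $\|\theta(h)\|=\|h^{-1}\|\le\|h\|^2$, since the product of the singular values of $h$ is $1$. For all other $h$ take any word over $S^{\pm1}$. $\square$

*Example.* For $A=\begin{pmatrix}5&2\\2&1\end{pmatrix}$ the algorithm reads $5=2\cdot2+1$, $2=2\cdot1+0$. Subtracting twice the second row from the first and then twice the first from the second turns $A$ into the identity, so $E=x_{32}^{-2}x_{23}^{-2}$ and $\operatorname{diag}(1,A)$ is written $x_{23}^2x_{32}^2$, up to letters that represent $1$.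

## 8. The cone with steps proportional to the depth

We return to a null word $w=s_1\cdots s_n$, $s_k\in S^{\pm1}$, $n\ge1$, and to the grid of Section 3 with its forms $Q_X$, depths $r_X$ and reduced $g_X$ as in (G1)–(G3). The words $V(h)$ are those of Lemma 10.

**Step 1: parents.** Here the steps of the cone are fixed. For $X=(k,j)$ let $\nu_X=0$ if $j=0$, and
$$\nu_X=\max\big(1,\lfloor r_X/20\rfloor\big)\quad\text{if }j\ge1.$$
As $r_X\le2j$, $\nu_X\le j$. Let $X_-=(k,j-\nu_X)$. Define big words recursively by $W_X=\emptyset$ if $j=0$, and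
$$W_X=W_{X_-}\,V(g_{X_-}^{-1}g_X)\quad\text{if }j\ge1.$$
At height $0$ the same identity holds trivially, since then $X_-=X$ and $V(1)=\emptyset$. The word $W_X$ represents $g_X$.

**Step 2: neighborhoods.** To compare $W_X$ with $W_{X'}$ for neighbors we must compare the parents, and we need all the group elements involved to lie in one $P_i$ or in a finite set. Let $X=(k,j)$, $X'=(k',j')$ with $|k-k'|+|j-j'|\le1$. Join $X_-$ to $X'_-$ by the chain $T_0=X_-,\dots,T_q=X'_-$ of grid points that goes vertically in column $k$ to the height of $X'_-$ and then takes at most one horizontal step.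

We have $|\nu_X-\nu_{X'}|\le1$. For $j,j'\ge1$ this holds since $|r_X-r_{X'}|\le2$. If one height is $0$, the other is at most $1$; at height $1$ the depth is at most $2$, so $\nu=1$, and both numbers are in $\{0,1\}$. Hence $q\le2$: if $j=j'$, there is at most one vertical and one horizontal step; if $k=k'$, the heights of the parents differ by at most $2$. Since $X_-$ is at distance $\nu_X\le1+\frac{r_X}{20}$ from $X$, every chain point, and $X'$, is at $\ell^1$-distance from $X$ at most
$$\rho_X:=\frac{r_X}{20}+4 .$$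
Let $\mathcal T=\{X,X',T_0,\dots,T_q\}$. We claim that for all $T,T',T''\in\mathcal T$, with $h_1=g_T^{-1}g_{T'}$ and $h_2=g_{T'}^{-1}g_{T''}$,
$$V(h_1)V(h_2)V(h_1h_2)^{-1}\in N\big(C(1+r_X),2^{C(1+r_X)}\big).\tag{2}$$

*Deep case $r_X\ge40$.* Choose $i$ with $\gamma_i(Q_X)=r_X$. Then $r_X>\frac{r_X}{10}+8+c_0=2\rho_X+c_0$, because $\frac9{10}\cdot40=36>8+\log4$. By (G1) and Lemma 5 with $c=\rho_X$, $g_X^{-1}g_T\in P_i$ for all $T\in\mathcal T$, so $g_T^{-1}g_{T'}\in P_i$ for all $T,T'\in\mathcal T$. By Lemma 3(b), $\log\|g_X^{-1}g_T\|\le C_2(1+\rho_X+r_X)$. With $\|h^{-1}\|\le\|h\|^2$ this gives $\log\|g_T^{-1}g_{T'}\|\le C(1+r_X)$. Now Lemma 10 yields (2).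

*Shallow case $r_X<40$.* By Lemma 3(b) all $g_T^{-1}g_{T'}$ lie in a fixed finite set, independent of $n$ and $w$. So the words in (2) are bounded null words, and (2) holds again.

**Lemma 11.** $\kappa(W_X)\le C_7j\le C_7n$ for $X=(k,j)$.

*Proof.* This is where the choice of $\nu_X$ pays off. Induct on $j$; for $j=0$ both sides vanish. Let $j\ge1$ and $h=g_{X_-}^{-1}g_X$. It suffices to show $\kappa(V(h))\le C_7\nu_X$, for then $\kappa(W_X)\le C_7(j-\nu_X)+C_7\nu_X$. In the shallow case there are finitely many $h$, and $\nu_X\ge1$. In the deep case $h\in P_i$ and $\kappa(V(h))\le C_5(1+\log\|h\|)\le C(1+r_X)$, while $\nu_X\ge\lfloor r_X/20\rfloor\ge r_X/40$ and $1+r_X\le2r_X\le80\nu_X$. $\square$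

**Lemma 12.** There are a constant $C_*$, independent of $n$ and $w$, and numbers $a_0\le a_1\le\dots\le a_n\le2^{C_*n}$ such that for all $X,X'$ at $\ell^1$-distance $\le1$ and of heights $\le J\le n$,
$$W_X\,V(g_X^{-1}g_{X'})\sim_{C_*n,\,a_J}W_{X'}.\tag{3}$$

*Proof.* Induct on $J$. For $J=0$ both sides are empty, and $a_0=0$. Assume (3) for $J$, and let the larger of the heights of $X,X'$ be $J+1$. All chain points have height $\le J$: a point of height $\ge1$ has a strictly lower parent, a point of height $0$ has its parent at height $0$, and the heights in the chain lie between those of $X_-$ and $X'_-$.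

The tool is the following. By (2), Lemma 7(b), $\kappa(W_{X_-})\le C_7n$ and $r_X\le2n$,
$$W_{X_-}V(h_1)V(h_2)\,v\sim W_{X_-}V(h_1h_2)\,v\tag{4}$$
for every word $v$ and $h_1,h_2$ as in (2) with $T=X_-$, with parameters $(C_*n,2^{Cn})$, where $C_*$ and $C$ do not depend on $J$.

First we move along the chain: $W_{X_-}V(g_{X_-}^{-1}g_{T_b})\sim W_{T_b}$ for $b=0,\dots,q$. For $b=0$ there is equality, as $V(1)=\emptyset$. Inductively
$$W_{T_{b+1}}\sim W_{T_b}V(g_{T_b}^{-1}g_{T_{b+1}})\sim W_{X_-}V(g_{X_-}^{-1}g_{T_b})V(g_{T_b}^{-1}g_{T_{b+1}})\sim W_{X_-}V(g_{X_-}^{-1}g_{T_{b+1}}),$$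
by (3) at level $J$, by the case $b$ with (E2), and by (4).

Now compare both sides of (3) with one word. With $b=q$, (E2) and (4),
$$W_{X'}=W_{X'_-}V(g_{X'_-}^{-1}g_{X'})\sim W_{X_-}V(g_{X_-}^{-1}g_{X'_-})V(g_{X'_-}^{-1}g_{X'})\sim W_{X_-}V(g_{X_-}^{-1}g_{X'}),$$
and by (4) alone
$$W_XV(g_X^{-1}g_{X'})=W_{X_-}V(g_{X_-}^{-1}g_X)V(g_X^{-1}g_{X'})\sim W_{X_-}V(g_{X_-}^{-1}g_{X'}).$$
We used (3) at level $J$ at most $q\le2$ times and (4) at most $q+2\le4$ times. So (3) holds at level $J+1$ with the same diameter $C_*n$ and with $a_{J+1}=2a_J+4\cdot2^{Cn}$. Hence $a_n\le2^n\cdot4\cdot2^{Cn}$, which is at most $2^{C_*n}$ after enlarging $C_*$. $\square$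

The recursion doubles the area at each of the $n$ levels, and it leaves the diameter alone, since by (E1) diameters do not add.

**Proof of Theorem A.** By Lemma 2 it suffices to treat the presentation on $S$, and we may assume that $w\ne1$ and that $n=|w|$. We show
$$s_1\cdots s_k\sim W_{(k,n)}\qquad(0\le k\le n)$$
with $D\le Cn$ and area at most $k\,2^{Cn}$. For $k=0$: $g_{(0,j)}=1$ for all $j$, so $W_{(0,n)}=\emptyset$. If it holds for $k$, then, as $g_{(k,n)}^{-1}g_{(k+1,n)}=g_k^{-1}g_{k+1}=s_{k+1}$ in $G$,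
$$s_1\cdots s_{k+1}\sim W_{(k,n)}s_{k+1}\sim W_{(k,n)}V(s_{k+1})\sim W_{(k+1,n)}$$
by (E2), by Lemma 7(b) with the bounded null word $s_{k+1}V(s_{k+1})^{-1}$ behind the prefix $W_{(k,n)}$ of cost $\le C_7n$, and by (3) with $J=n$. For $k=n$: $g_{(n,j)}=1$ for all $j$, so $W_{(n,n)}=\emptyset$. Thus $w\sim\emptyset$ with diameter $\le Cn$ and area $\le n2^{Cn}\le2^{C'n}$. That is, $w$ is a product of at most $2^{C'n}$ factors $uR_i^{\pm1}u^{-1}$ with $|u|\le C'n$, and $d(w)\le C'n$. So $\mathrm{SL}_3(\mathbb Z)$ has a linear isodiametric function. $\blacksquare$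

**Proof of Corollary B.** Here $L=\kappa(W)$. By Lemma 7(a), $W\sim_{C_1L,2^{C_1L}}\hat W$ with $|\hat W|\le C_1L$, and $\hat W$ is null because $W$ is. By Theorem A, $\hat W\sim\emptyset$ with diameter $\le CC_1L$. By (E1), $W\sim\emptyset$ with diameter $\le CL$. $\square$
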